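\title{Even cycle decompositions of random 4-regular graphs of odd order}

\begin{abstract}
We prove that the edge set of a random $4$-regular graph on $2n+1$ vertices can asymptotically almost surely be partitioned into a cycle of length $2n$ and two other even cycles. The vertex missed by the long cycle can be prescribed, the lengths of the two other cycles can be prescribed up to $\varepsilon n$, and the number of such decompositions is $(3/2)^{2n}n^{O(1)}$. We deduce, for every even degree $d\ge4$, when a random $d$-regular graph has an even cycle decomposition. The proof removes one vertex and shows, by an inequality for $4\times4$ permanents, that two random Hamiltonian decompositions of the smaller graph overlap as if they were independent.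
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{even cycle decomposition} of a graph is a partition of its edge set into cycles of even length. A graph whose degrees are all even can be decomposed into cycles by removing one cycle at a time; the question is whether odd cycles can be avoided. The number of edges must be even, which is automatic for a $4$-regular graph, since it has $2m$ edges on $m$ vertices. This condition is not sufficient: the only even cycles of $K_5$ have length $4$, and $4$ does not divide $10$. It is then natural to ask about a typical $4$-regular graph.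

Let $\mathcal G_{m,d}$ be the set of simple $d$-regular graphs on the vertex set $[m]=\{1,\dots,m\}$, with the uniform probability measure, and let $\mathcal G_m=\mathcal G_{m,4}$. A property holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $m\to\infty$. We write $C_k$ for a cycle of length $k$. A random $4$-regular graph a.a.s.\ decomposes into two Hamilton cycles \cite{KW}, and for even $m$ this is an even cycle decomposition.

For $m=2n+1$ Hamilton cycles are odd. The longest even cycle that fits is $C_{2n}$, and two even cycles cover at most $4n<4n+2$ edges, so at least three cycles are needed. The most one can ask for is a decomposition with three cycles, one of them as long as possible. The following conjecture is posed in \cite{ECD}.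

\begin{quote}
\emph{A random $4$-regular graph on $2n+1$ vertices a.a.s.\ has a decomposition into $C_{2n}$ and two other even cycles.}
\end{quote}

The shape of such a decomposition is forced. If the $C_{2n}$ misses the vertex $v$, the remaining edges have degree $4$ at $v$ and degree $2$ elsewhere. So the two other cycles both pass through $v$, every other vertex lies on exactly one of them, and their lengths add up to $2n+2$; since both are at least $4$, both are at most $2n-2$. A direct count (Section~\ref{sec:number}) gives $(3/2)^{2n}$ times a power of $n$ as an upper bound for the expected number of these configurations, which leaves ample room for the conjecture to hold. We prove it, with the missed vertex fixed in advance.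

\begin{theorem}\label{thm:main}
Let $v=2n+1$. For a uniform $G\in\mathcal G_{2n+1}$, a.a.s.\ $E(G)$ can be partitioned into a cycle $C_{2n}$ on $V(G)\setminus\{v\}$ and two even cycles, both through $v$.
\end{theorem}

A refinement of the proof controls the lengths, and the proof itself counts the decompositions.

\begin{theorem}\label{thm:lengths}
Fix $\varepsilon>0$ and a vertex $v\in[2n+1]$. For a uniform $G\in\mathcal G_{2n+1}$, a.a.s.\ the following holds: for every $\lambda\in[0,1]$, $E(G)$ can be partitioned into a $C_{2n}$ missing exactly $v$ and two even cycles of lengths $\ell$ and $2n+2-\ell$ with $|\ell-2\lambda n|\le\varepsilon n$. Consequently, a.a.s.\ this holds for all but $o(n)$ vertices $v$.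
\end{theorem}

\begin{theorem}\label{thm:number}
The number of decompositions of a uniform $G\in\mathcal G_{2n+1}$ into a $C_{2n}$ and two other even cycles is a.a.s.\ $(3/2)^{2n}n^{O(1)}$; that is, for some constant $C$ it a.a.s.\ lies between $n^{-C}(3/2)^{2n}$ and $n^{C}(3/2)^{2n}$.
\end{theorem}

For higher even degrees the parity of the number of edges is a.a.s.\ the only obstruction.

\begin{theorem}\label{thm:degrees}
Let $d\ge4$ be even and fixed. If $dm/2$ is odd, no $d$-regular graph on $m$ vertices has an even cycle decomposition. Along $m$ with $dm/2$ even, a random $d$-regular graph on $m$ vertices a.a.s.\ has one. For $m=2n+1$ and $d=4k$ there is a.a.s.\ one with $3k$ cycles, $k$ of them of length $2n$.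
\end{theorem}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about two random edges of a random $4$-regular graph on $2n$ vertices, Section~\ref{sec:overlap} studies pairs of Hamiltonian decompositions of that graph, and Section~\ref{sec:main} combines the two. The last three sections prove the other theorems.

\section{Tools}\label{sec:tools}

The letter $e$ denotes an edge and $\mathrm e$ the base of the natural logarithm. We use the conventions $0^0=1$ and $0\log0=0$.

\paragraph{Factorials.} For even $s$ let $(s-1)!!=s!/(2^{s/2}(s/2)!)$ be the number of perfect matchings of an $s$-element set; it is $1$ for $s=0$. Robbins' form of Stirling's formula states that $k!=\sqrt{2\pi k}\,(k/\mathrm e)^k\mathrm e^{\rho_k}$ with $\frac1{12k+1}<\rho_k<\frac1{12k}$ for $k\ge1$. Hence $(2k-1)!!=\sqrt2\,(2k/\mathrm e)^k\mathrm e^{\rho_{2k}-\rho_k}$, and $-\frac1{12}<\rho_{2k}-\rho_k<0$ because $24k>12k+1$. For all even $s\ge0$ and all $k\ge1$ we obtain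
\begin{equation}\label{eq:stirling}
(s/\mathrm e)^{s/2}\le(s-1)!!\le\sqrt2\,(s/\mathrm e)^{s/2},\qquad (k/\mathrm e)^k\le k!\le3\sqrt k\,(k/\mathrm e)^k .
\end{equation}

\paragraph{Contiguity.} Two sequences of probability measures on $\mathcal G_{m,d}$ are \emph{contiguous} if a sequence of events has probability tending to $0$ under one of them exactly when it does under the other. For random graphs on $[m]$, the symbol $\oplus$ denotes the union of independent samples conditioned on being pairwise edge-disjoint, and $\mathcal H_m$ is a uniform Hamilton cycle of $K_m$. We use the following results.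

\begin{itemize}
\item[(F1)] $\mathcal G_{m,4}$ and $\mathcal H_m\oplus\mathcal H_m$ are contiguous as $m\to\infty$ (Kim and Wormald \cite{KW}; see also \cite[Sect.~4]{W99}). We use this only for even $m$.
\item[(F2)] The number of triangles in $\mathcal G_{m,4}$ converges in distribution to a Poisson variable \cite{Bol,W81}. In particular it is tight: for every $\delta>0$ there is an $L$ such that, for all large $m$, the probability of more than $L$ triangles is below $\delta$.
\item[(F3)] A graph on $N\ge3$ vertices with minimum degree at least $(N+1)/2$ is Hamilton-connected, that is, any two vertices are the ends of a Hamilton path (Ore \cite{Ore}).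
\item[(F4)] $|\mathcal G_m|\sim\mathrm e^{-15/4}(4m-1)!!/24^m$ (Bender and Canfield \cite{BC}).
\item[(F5)] For fixed even $d\ge4$, a random $d$-regular graph a.a.s.\ decomposes into $d/2$ Hamilton cycles \cite{KW}. For fixed $k\ge2$, $\mathcal G_{m,4k}$ is contiguous to $\mathcal G_{m,4}\oplus\dots\oplus\mathcal G_{m,4}$ with $k$ summands; this is a case of the general contiguity theorem completed in \cite{KW} and stated in \cite[Sect.~4]{W99}.
\end{itemize}
Theorems~\ref{thm:main} and~\ref{thm:lengths} need only (F1)--(F3).

\section{From $2n+1$ vertices to $2n$ vertices}\label{sec:reduction}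

Until the end of Section~\ref{sec:number}, $m=2n$ and $v=m+1$. Graphs on $[m]$ are called $F$ and graphs on $[m+1]$ are called $G$.

The two cycles through $v$ look like one cycle on $[m]$ that has been pinched at $v$. This suggests building $G$ from a graph on $m$ vertices, where Hamilton cycles are even. Let $T$ be the set of triples $(F,e,f)$ with $F\in\mathcal G_m$ and $(e,f)$ an ordered pair of disjoint edges of $F$. Every edge of $F$ meets exactly $6$ others, so $F$ has exactly $(2m)^2-2m-12m=4m^2-14m$ such pairs. As this number does not depend on $F$, a uniform element of $T$ is a uniform $F\in\mathcal G_m$ followed by a uniform ordered pair of disjoint edges. Let $\tau(F,e,f)\in\mathcal G_{m+1}$ be obtained from $F$ by deleting $e$ and $f$ and joining the new vertex $v$ to their four ends. The graph $\tau$ is not exactly uniform, but it is close enough.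

\begin{lemma}\label{lem:transfer}
There is a sequence $\zeta_m\to0$ such that for every $B\subseteq\mathcal G_{m+1}$
\[
P(G\in B)\le\zeta_m+P_T(\tau\in B),
\]
where $G\in\mathcal G_{m+1}$ and $(F,e,f)\in T$ are uniform. Thus a property that holds a.a.s.\ for $\tau(F,e,f)$ holds a.a.s.\ for $G$.
\end{lemma}

\begin{proof}
A preimage of $G$ under $\tau$ is determined by a partition of the neighborhood $N(v)$ into an ordered pair $(e,f)$ of $2$-sets, and it exists exactly when neither $2$-set is an edge of $G$. There are three partitions and two orders. So every $G$ has at most $6$ preimages, and exactly $6$ on the event $I$ that $N(v)$ is independent. Therefore $|T|\le6|\mathcal G_{m+1}|$ and $|\tau^{-1}(B)|\ge6|B\cap I|$, which gives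
\[
P(G\in B\cap I)=\frac{6|B\cap I|}{6|\mathcal G_{m+1}|}\le\frac{|\tau^{-1}(B)|}{|T|}=P_T(\tau\in B).
\]
Put $\zeta_m=P(I^c)$, the probability that $v$ lies in a triangle. By symmetry this is the expected fraction of vertices lying in triangles, which for every $L$ is at most $P(G\text{ has more than }L\text{ triangles})+3L/(m+1)$. By (F2), $\zeta_m\to0$. For the last claim take $B$ to be the set of graphs without the property.
\end{proof}

The next lemma is the only source of even cycles in the proof, and the place where the parity of $m$ matters.

\begin{lemma}\label{lem:cut}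
Let $F\in\mathcal G_m$ be the union of Hamilton cycles $H$ and $H'$, let $e_1,\dots,e_m$ be the edges of $H$ in cyclic order, and let $e=e_i$, $f=e_j$ be disjoint with $j-i$ odd. Then $\tau(F,e,f)$ is partitioned into the cycle $H'\cong C_{2n}$, which avoids $v$, and two even cycles through $v$ of lengths $|j-i|+1$ and $2n+1-|j-i|$.
\end{lemma}

\begin{proof}
The graph $H-e-f$ consists of two paths with $|j-i|$ and $m-|j-i|$ vertices, whose ends are the four ends of $e$ and $f$. Both numbers are odd because $m$ is even, and both are at least $3$ because $e,f$ are disjoint. In $\tau(F,e,f)$ each path is closed up by $v$ to a cycle with one more vertex.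
\end{proof}

\begin{example}\label{ex:octahedron}
The two short cycles have length at least $4$ and total length $2n+2$, so the smallest case is $n=3$. Let $F$ be the octahedron $K_6-\{14,25,36\}$, and let $e=12$, $f=34$. We write cycles as cyclic sequences of vertices. In the decomposition of $F$ into $(1\,2\,4\,3\,5\,6)$ and $(1\,3\,2\,6\,4\,5)$, the edges $e$ and $f$ are the first and third edges of the first cycle. Deleting them leaves the paths $2\,4$ and $3\,5\,6\,1$, and the vertex $7$ closes these to cycles of lengths $3$ and $5$. This decomposition is useless. In the decomposition into $(1\,2\,6\,4\,3\,5)$ and $(1\,3\,2\,4\,5\,6)$, however, $e$ and $f$ are the first and fourth edges of the first cycle, and $\tau(F,e,f)$ is the union of $(1\,3\,2\,4\,5\,6)$, $(7\,2\,6\,4)$ and $(7\,3\,5\,1)$.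
\end{example}

The example shows the difficulty. An even cycle is the union of two perfect matchings, its odd-numbered and its even-numbered edges, so a decomposition of $F$ splits $E(F)$ into four matchings of $m/2$ edges. It serves the pair $(e,f)$ when $e,f$ lie in the two different matchings of one cycle, and this happens for $4(m/2)^2$ of the $(2m)^2$ ordered pairs of edges. One decomposition therefore gives a probability of about $\frac14$ and no more. We must show that $F$ has many decompositions and that they are spread out well enough to serve almost every pair. The four matchings are best recorded as a coloring.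

A \emph{Hamiltonian coloring} of $F$ is a proper edge coloring $c:E(F)\to\{1,2,3,4\}$, with color classes $M_1,\dots,M_4$, such that $M_1\cup M_2$ and $M_3\cup M_4$ are Hamilton cycles. Each color class is a perfect matching. Let $\mathcal X(F)$ be the set of Hamiltonian colorings and $X=X(F)=|\mathcal X(F)|$. An ordered decomposition $(H,H')$ of $F$ into Hamilton cycles gives exactly $4$ of them: two ways to color $H$ with $1,2$ and two ways to color $H'$ with $3,4$. When $X>0$, let $p(e,f)$ be the fraction of $c\in\mathcal X(F)$ with $c(e)=1$ and $c(f)=2$.

\begin{proposition}\label{prop:p}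
For a uniform $(F,e,f)\in T$, a.a.s.\ $X>0$ and $p(e,f)\ge\frac1{32}$.
\end{proposition}

If $p(e,f)>0$, Lemma~\ref{lem:cut} applies with $H=M_1\cup M_2$ and $H'=M_3\cup M_4$. So Proposition~\ref{prop:p} and Lemma~\ref{lem:transfer} imply Theorem~\ref{thm:main}.

\section{Two colorings of the same graph}\label{sec:overlap}

The average of $p$ over all pairs of edges is $\frac1{16}$. To show that $p$ is concentrated we need the average of $p^2$, and $p(e,f)^2$ is a probability for two independent colorings. For proper colorings $c,c'$ of $F$ with classes $M_i$ and $M'_j$, define the \emph{overlap matrix} $A=(a_{ij})$ by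
\[
a_{ij}=\frac{|M_i\cap M'_j|}{m/2}.
\]
It is doubly stochastic. If $c'$ knew nothing about $c$, all entries would be near $\frac14$. This section shows that this is the case for almost all pairs in $\mathcal X(F)^2$.

\subsection{Counting pairs with a given overlap}

Hamiltonicity of two colorings at once is hard to count, so in the upper bound we drop it. This is affordable: the number of pairs $(F,c)$ with $c$ a proper coloring is at most $((m-1)!!)^4\le4(m/\mathrm e)^{2m}$, and Lemma~\ref{lem:first} below shows that the pairs with $c$ Hamiltonian are fewer only by a power of $m$. Recall that the permanent of a $4\times4$ matrix is $\operatorname{per}(y_{ij})=\sum_{\sigma\in S_4}\prod_iy_{i\sigma(i)}$, and write $\sqrt A=(\sqrt{a_{ij}})$.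

\begin{lemma}\label{lem:count}
For every matrix $A$, the number of triples $(F,c,c')$ with $F\in\mathcal G_m$ and $c,c'$ proper $4$-edge-colorings of $F$ with overlap matrix $A$ is at most $2^8(m/\mathrm e)^{2m}(\operatorname{per}\sqrt A)^m$.
\end{lemma}

\begin{proof}
A triple determines at each vertex $x$ a permutation $\sigma_x\in S_4$: the edge at $x$ with $c$-color $i$ has $c'$-color $\sigma_x(i)$. The edges of $M_i\cap M'_j$ form a perfect matching of $V_{ij}=\{x:\sigma_x(i)=j\}$, so $|V_{ij}|=a_{ij}m$. The map $x\mapsto\sigma_x$ and these $16$ matchings determine the triple.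

Expand $(\operatorname{per}(y_{ij}))^m$ with one factor for each vertex. The number $N_A$ of maps $x\mapsto\sigma_x$ with $|V_{ij}|=a_{ij}m$ for all $i,j$ is the coefficient of $\prod y_{ij}^{a_{ij}m}$. All coefficients are nonnegative, so the substitution $y_{ij}=\sqrt{a_{ij}}$ gives
\[
N_A\prod_{i,j}a_{ij}^{a_{ij}m/2}\le(\operatorname{per}\sqrt A)^m .
\]
By \eqref{eq:stirling} and $\sum a_{ij}=4$, the number of ways to choose the matchings is at most
\[
2^8\prod_{i,j}(a_{ij}m/\mathrm e)^{a_{ij}m/2}=2^8(m/\mathrm e)^{2m}\prod_{i,j}a_{ij}^{a_{ij}m/2}.
\]
The substitution was chosen so that the two products cancel.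
\end{proof}

For $c=c'$ the matrix $A$ is the identity and $\operatorname{per}\sqrt A=1$. For the constant matrix $a_{ij}=\frac14$ we get $24/16=\frac32$. We need this to be the strict maximum.

\begin{lemma}\label{lem:per}
Let $B=(b_{ij})$ be a nonnegative $4\times4$ matrix with $\sum_jb_{ij}^2=1$ for each $i$. Then $\operatorname{per}B\le\frac32$, with equality only if all $b_{ij}=\frac12$.
\end{lemma}

\begin{proof}
For a $2$-set $S=\{k,l\}$ of columns put $\alpha_S=b_{1k}b_{2l}+b_{1l}b_{2k}$ and $\beta_S=b_{3k}b_{4l}+b_{3l}b_{4k}$. Grouping the permutations by $S=\{\sigma(1),\sigma(2)\}$ and applying the Cauchy--Schwarz inequality gives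
\[
\operatorname{per}B=\sum_S\alpha_S\beta_{S^c}\le\Bigl(\sum_S\alpha_S^2\Bigr)^{1/2}\Bigl(\sum_S\beta_S^2\Bigr)^{1/2}.
\]
Let $t_k=b_{1k}b_{2k}$ and $s=\sum_kt_k$. Then $s\le1$, as rows $1$ and $2$ are unit vectors, and $\sum_kt_k^2\ge s^2/4$. Therefore
\[
\sum_S\alpha_S^2=\sum_{k\ne l}b_{1k}^2b_{2l}^2+2\sum_{k<l}t_kt_l=\Bigl(1-\sum_kt_k^2\Bigr)+\Bigl(s^2-\sum_kt_k^2\Bigr)\le1+\frac{s^2}2\le\frac32 .
\]
The computation used only that the two rows are nonnegative unit vectors, so $\sum_S\beta_S^2\le\frac32$ as well. If $\operatorname{per}B=\frac32$, both sums equal $\frac32$. Then $s=1$, so rows $1$ and $2$ coincide, and all $t_k=b_{1k}^2$ are equal, so these rows are constant $\frac12$; the same holds for rows $3$ and $4$.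
\end{proof}

\begin{remark}
Strictness is not automatic. With two colors, the overlap matrix with rows $(a,1-a)$ and $(1-a,a)$ has $\operatorname{per}\sqrt A=a+(1-a)=1$ for every $a$.
\end{remark}

Call a pair $(c,c')\in\mathcal X(F)^2$ \emph{$\varepsilon$-bad} if $\max_{i,j}|a_{ij}-\frac14|>\varepsilon$, and let $Y_\varepsilon(F)$ be the number of such pairs. The row-stochastic matrices with $\max|a_{ij}-\frac14|\ge\varepsilon$ form a compact set on which the continuous function $\operatorname{per}\sqrt A$ is below $\frac32$ by Lemma~\ref{lem:per}; so it is at most some $\gamma=\gamma(\varepsilon)<\frac32$ there. The numbers $a_{ij}m$ are integers in $[0,m]$, so at most $(m+1)^{16}$ overlap matrices occur, and Lemma~\ref{lem:count} gives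
\begin{equation}\label{eq:bad}
\sum_{F\in\mathcal G_m}Y_\varepsilon(F)\le2^8(m+1)^{16}(m/\mathrm e)^{2m}\gamma^m .
\end{equation}

\subsection{Comparison with $X^2$}

The bound \eqref{eq:bad} must be compared first with $(E[X])^2$ and then with $X^2$. Since it saves an exponential factor, estimates that lose powers of $m$ suffice.

\begin{lemma}\label{lem:first}
For even $m\ge8$,
\[
\sum_{F\in\mathcal G_m}X(F)\ge\frac{(m/\mathrm e)^{2m}}{6m^4},\qquad|\mathcal G_m|\le\sqrt2\,\frac{(4m/\mathrm e)^{2m}}{24^m},\qquad E[X]\ge\frac{(3/2)^m}{9m^4}.
\]
\end{lemma}

\begin{proof}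
The sum is $4$ times the number of ordered pairs $(H,H')$ of edge-disjoint Hamilton cycles of $K_m$. There are $(m-1)!/2$ choices for $H$. Fix $H$ and let $\Gamma=K_m-E(H)$, in which each vertex has exactly two non-neighbors other than itself. We build Hamilton cycles of $\Gamma$ greedily. Let $x_1=1$, and for $i=1,\dots,m-6$ choose $x_{i+1}$ among the unused neighbors of $x_i$ in $\Gamma$; there are $m-i$ unused vertices, hence at least $m-i-2$ options. The greedy step could fail near the end, so we stop with five unused vertices. Together with $x_1$ and $x_{m-5}$ they induce a subgraph of $\Gamma$ on $7$ vertices with minimum degree at least $6-2=4$. By (F3) it has a Hamilton path from $x_{m-5}$ to $x_1$, which completes $x_1\dots x_{m-5}$ to a Hamilton cycle of $\Gamma$. A Hamilton cycle arises from at most two sequences, one for each direction, so $\Gamma$ has at least $\frac12(m-3)(m-4)\cdots4=(m-3)!/12$ Hamilton cycles. Hence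
\[
\sum_FX(F)\ge4\cdot\frac{(m-1)!}2\cdot\frac{(m-3)!}{12}\ge\frac{(m!)^2}{6m^4}\ge\frac{(m/\mathrm e)^{2m}}{6m^4}.
\]

For the second bound, attach four points to each vertex. A perfect matching of the $4m$ points projects to a $4$-regular multigraph on $[m]$, and a simple graph is the projection of exactly $24^m$ matchings, since at each vertex its four edges are assigned bijectively to the four points. So $|\mathcal G_m|\le(4m-1)!!/24^m$, and \eqref{eq:stirling} applies. Dividing the first bound by the second gives the third, because $24^m/4^{2m}=(3/2)^m$ and $6\sqrt2<9$.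
\end{proof}

A second moment bound that is off by a power of $m$ cannot show that $X$ is typically comparable to its mean. Contiguity does this in a few lines.

\begin{lemma}\label{lem:X}
For even $m$, a.a.s.\ $X\ge E[X]/m$.
\end{lemma}

\begin{proof}
In $\mathcal H_m\oplus\mathcal H_m$ the pair $(H,H')$ is uniform among ordered pairs of edge-disjoint Hamilton cycles, and $F$ is the union of $X(F)/4$ such pairs. So $F$ has probability proportional to $X(F)$, which means that $\mathcal H_m\oplus\mathcal H_m$ has density $X/E[X]$ with respect to the uniform measure. On the event $\{X<E[X]/m\}$ the density is below $1/m$, so the event has probability at most $1/m$ in $\mathcal H_m\oplus\mathcal H_m$. By (F1) its probability in $\mathcal G_m$ tends to $0$.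
\end{proof}

The conclusion is stated in a form that will be used twice.

\begin{lemma}\label{lem:negligible}
For even $m$ let $Y:\mathcal G_m\to[0,\infty)$ satisfy $\sum_FY(F)\le m^C(m/\mathrm e)^{2m}\gamma^m$ for large $m$, with constants $C$ and $\gamma<\frac32$. Then for every fixed $\eta>0$, a.a.s.\ $X>0$ and $Y\le\eta X^2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:first},
\[
\frac{E[Y]}{(E[X])^2}=\frac{|\mathcal G_m|\sum_FY(F)}{\bigl(\sum_FX(F)\bigr)^2}\le36\sqrt2\,m^{C+8}\,\frac{(4m/\mathrm e)^{2m}\,24^{-m}\,(m/\mathrm e)^{2m}\gamma^m}{(m/\mathrm e)^{4m}}=36\sqrt2\,m^{C+8}\Bigl(\frac{2\gamma}3\Bigr)^m .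
\]
If $X\ge E[X]/m$ and $Y>\eta X^2$, then $Y>\eta(E[X])^2/m^2$. By Markov's inequality
\[
P(X=0\text{ or }Y>\eta X^2)\le P\bigl(X<E[X]/m\bigr)+\frac{m^2E[Y]}{\eta(E[X])^2},
\]
and both terms tend to $0$, by Lemma~\ref{lem:X} and because $2\gamma/3<1$.
\end{proof}

\section{Proof of Proposition~\ref{prop:p}}\label{sec:main}

It remains to pass from typical overlaps to typical pairs of edges. This is a variance computation inside a fixed graph, where avg denotes the average over all ordered pairs of edges.

\begin{lemma}\label{lem:avg}
Let $E$ be a set with $N$ elements, let $\Theta$ be a nonempty finite set, and let $P_\theta,Q_\theta\subseteq E$ for $\theta\in\Theta$. Let $p(e,f)$ be the fraction of $\theta\in\Theta$ with $e\in P_\theta$ and $f\in Q_\theta$. Then, for independent uniform $\theta,\theta'\in\Theta$,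
\[
\operatorname{avg}p=\frac{E\bigl[|P_\theta|\,|Q_\theta|\bigr]}{N^2},\qquad\operatorname{avg}p^2=\frac{E\bigl[|P_\theta\cap P_{\theta'}|\,|Q_\theta\cap Q_{\theta'}|\bigr]}{N^2}.
\]
If $0<\mu\le1$, $\operatorname{avg}p\ge\mu-\xi$ and $\operatorname{avg}p^2\le\mu^2+\xi$ with $\xi\ge0$, then $p(e,f)<\mu/2$ for at most a fraction $12\xi/\mu^2$ of the pairs $(e,f)\in E^2$.
\end{lemma}

\begin{proof}
We have $p(e,f)=P(e\in P_\theta,\,f\in Q_\theta)$ and $p(e,f)^2=P(e\in P_\theta\cap P_{\theta'},\,f\in Q_\theta\cap Q_{\theta'})$; summing over $(e,f)$ gives the identities. Next,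
\[
\operatorname{avg}(p-\mu)^2\le\mu^2+\xi-2\mu(\mu-\xi)+\mu^2=(1+2\mu)\xi\le3\xi,
\]
and $p<\mu/2$ implies $(p-\mu)^2>\mu^2/4$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:p}]
Fix $\varepsilon,\eta>0$. By \eqref{eq:bad} and Lemma~\ref{lem:negligible}, a.a.s.\ $X>0$ and $Y_\varepsilon\le\eta X^2$. Take such an $F$ and apply Lemma~\ref{lem:avg} with $E=E(F)$, $N=2m$, $\Theta=\mathcal X(F)$, $P_c=M_1$ and $Q_c=M_2$. Then $\operatorname{avg}p=(m/2)^2/(2m)^2=\frac1{16}$. The product $a_{11}a_{22}$ is at most $(\frac14+\varepsilon)^2$ for pairs that are not bad and at most $1$ for bad pairs, which have probability at most $\eta$. So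
\[
\operatorname{avg}p^2=\frac{E[a_{11}a_{22}]}{16}\le\frac{(\frac14+\varepsilon)^2+\eta}{16}=\frac1{16^2}+\xi,\qquad\xi=\frac{\varepsilon/2+\varepsilon^2+\eta}{16}.
\]
With $\mu=\frac1{16}$, at most a fraction $12\cdot16^2\,\xi$ of the pairs in $E^2$ have $p<\frac1{32}$. For $m\ge7$ the disjoint pairs make up at least half of $E^2$, so among them the fraction is at most $24\cdot16^2\,\xi$. Hence the probability that $X=0$ or $p(e,f)<\frac1{32}$ is at most $o(1)+24\cdot16^2\,\xi$, and $\xi$ can be made arbitrarily small.
\end{proof}

As noted after its statement, Proposition~\ref{prop:p} implies Theorem~\ref{thm:main}, and the conjecture is proved.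

\section{Prescribing the lengths}\label{sec:lengths}

By Lemma~\ref{lem:cut}, the lengths of the two short cycles are given by the distance from $e$ to $f$ along $M_1\cup M_2$. Colors see only the parity of this distance. To see its size we cut the cycle into $K$ segments and add the segment number to the color.

\subsection{Marked colorings}

Fix an integer $K\ge1$; constants below may depend on $K$. A \emph{marked coloring} $\theta$ of $F$ is a coloring $c\in\mathcal X(F)$ together with an enumeration $e_1,\dots,e_m$ of $M_1\cup M_2$ in cyclic order with $e_1\in M_1$. Thus $e_i\in M_1$ for odd $i$ and $e_i\in M_2$ for even $i$. There are $m/2$ choices for $e_1$ and two directions, so the set $\Theta(F)$ of marked colorings has $mX$ elements. The \emph{segment} of $e_i$ is $\lceil iK/m\rceil\in[K]$; it equals $u$ exactly when $(u-1)m/K<i\le um/K$. The \emph{label} of $e_i$ is the pair formed by its color and its segment, and the label of an edge of color $3$ or $4$ is its color. There are $2K+2$ labels. A half-open interval of length $m/K$ contains $m/(2K)$ integers of a given parity up to an error of at most $1$, so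
\begin{equation}\label{eq:labels}
\text{each label }(i,u)\text{ is carried by }\tfrac m{2K}+\rho\text{ edges, with }|\rho|\le1 .
\end{equation}

Given $\theta,\theta'\in\Theta(F)$, the \emph{type} of an edge is the pair $t=(t_1,t_2)$ of its labels under $\theta$ and $\theta'$, and the \emph{colors} of $t$ are the colors $(i,j)$ of the two labels. The refined overlaps and their values for ``independent'' labelings are
\[
b_t=\frac{\#\{\text{edges of type }t\}}{m/2},\qquad b^*_t=\tfrac14K^{-\beta(t)},
\]
where $\beta(t)\in\{0,1,2\}$ is the number of colors of $t$ in $\{1,2\}$.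

We repeat the count of Lemma~\ref{lem:count}. The new point is that the two edges of colors $1,2$ at a vertex are consecutive on the cycle, so they almost always have the same segment. Such a vertex is described by a \emph{state} $(\sigma,u,u')\in\Omega=S_4\times[K]^2$, one segment for $\theta$ and one for $\theta'$. Say that this state \emph{contains} the type $t$ with colors $(i,j)$ if $\sigma(i)=j$, if $t_1=(i,u)$ in case $i\in\{1,2\}$, and if $t_2=(j,u')$ in case $j\in\{1,2\}$. Every state contains exactly four types, one for each $i$; they are the types of the four edges at the vertex. More states are now available, but the matchings are confined to smaller classes. The next lemma says that the gain never exceeds the loss.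

\subsection{An entropy inequality}

The entropy of a distribution $q$ on a finite set is $\operatorname{Ent}(q)=-\sum_\omega q_\omega\log q_\omega$, and the entropy of a random variable is that of its law. We use four standard facts.
\begin{itemize}
\item[(E1)] Gibbs' inequality: for weights $w_\omega\ge0$, not all zero, $\operatorname{Ent}(q)+\sum q_\omega\log w_\omega\le\log\sum w_\omega$, with equality only if $q$ is proportional to $w$.
\item[(E2)] Strict concavity: the entropy of a mixture is at least the corresponding average of the entropies, with equality only if all components of positive weight coincide.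
\item[(E3)] Subadditivity: $\operatorname{Ent}(u,u')\le\operatorname{Ent}(u)+\operatorname{Ent}(u')$, with equality only if $u,u'$ are independent.
\item[(E4)] The number of sequences of length $N$ with empirical distribution $q$ is at most $\mathrm e^{N\operatorname{Ent}(q)}$.
\end{itemize}
For a distribution $q$ on $\Omega$ let $b_t(q)$ be the probability that a $q$-random state contains $t$, and put
\[
\Psi(q)=\operatorname{Ent}(q)+\tfrac12\sum_tb_t(q)\log b_t(q).
\]
The first term counts states and the second counts matchings. For uniform $q$ we have $b_t(q)=b_t^*$. The types with colors $(i,j)$ have total weight $\frac14$, and $\beta$ sums to $16$ over the $16$ color pairs, so $\Psi=\log(24K^2)-2\log4-2\log K=\log\frac32$.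

\begin{lemma}\label{lem:entropy}
For every distribution $q$ on $\Omega$ we have $\Psi(q)\le\log\frac32$. If equality holds and both $u$ and $u'$ are uniform on $[K]$, then $b_t(q)=b^*_t$ for all $t$.
\end{lemma}

\begin{proof}
Let $(p_\sigma)$ be the law of $\sigma$ and $a_{ij}=P(\sigma(i)=j)$. Let $R_{ij}$ be the subtuple of $(u,u')$ that contains $u$ if and only if $i\in\{1,2\}$ and $u'$ if and only if $j\in\{1,2\}$. Write $\operatorname{Ent}_\sigma$ for entropy conditional on the value $\sigma$, and $\operatorname{Ent}_{ij}$ for entropy conditional on the event $\sigma(i)=j$; terms of weight zero are omitted. The types with colors $(i,j)$ correspond to the values $\rho$ of $R_{ij}$, with $b_t(q)=a_{ij}P(R_{ij}=\rho\mid\sigma(i)=j)$. Taking logarithms of these products, and of $q(\sigma,u,u')=p_\sigma P(u,u'\mid\sigma)$, gives $\Psi(q)=\Psi_1+\Psi_2$ with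
\[
\Psi_1=\operatorname{Ent}(p)+\tfrac12\sum_{i,j}a_{ij}\log a_{ij},\qquad\Psi_2=\sum_\sigma p_\sigma\operatorname{Ent}_\sigma(u,u')-\tfrac12\sum_{i,j}a_{ij}\operatorname{Ent}_{ij}(R_{ij}).
\]

Let $w_\sigma=\prod_i\sqrt{a_{i\sigma(i)}}$. Since $a_{ij}=\sum_{\sigma(i)=j}p_\sigma$, we have $\frac12\sum a_{ij}\log a_{ij}=\sum_\sigma p_\sigma\log w_\sigma$. By (E1) and Lemma~\ref{lem:per},
\begin{equation}\label{eq:psi1}
\Psi_1\le\log\sum_\sigma w_\sigma=\log\operatorname{per}\sqrt A\le\log\tfrac32 .
\end{equation}
The law of $R_{ij}$ given $\sigma(i)=j$ is the mixture, with weights $p_\sigma/a_{ij}$, of its laws given $\sigma$. By (E2),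
\begin{equation}\label{eq:psi2}
a_{ij}\operatorname{Ent}_{ij}(R_{ij})\ge\sum_{\sigma(i)=j}p_\sigma\operatorname{Ent}_\sigma(R_{ij}),
\end{equation}
so $\Psi_2\le\sum_\sigma p_\sigma D_\sigma$ with $D_\sigma=\operatorname{Ent}_\sigma(u,u')-\frac12\sum_i\operatorname{Ent}_\sigma(R_{i\sigma(i)})$. Let $r(\sigma)$ be the number of $i\in\{1,2\}$ with $\sigma(i)\in\{1,2\}$, and let $\Delta_\sigma=\operatorname{Ent}_\sigma(u,u')-\operatorname{Ent}_\sigma(u)-\operatorname{Ent}_\sigma(u')$, which is at most $0$ by (E3). The four tuples $R_{i\sigma(i)}$ are
\begin{itemize}
\item $(u,u')$ twice and the empty tuple twice if $r=2$, so $D_\sigma=0$;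
\item $(u,u')$, $u$, $u'$ and the empty tuple if $r=1$, so $D_\sigma=\frac12\Delta_\sigma$;
\item $u$ twice and $u'$ twice if $r=0$, so $D_\sigma=\Delta_\sigma$.
\end{itemize}
Thus $\Psi_2\le0$ and $\Psi(q)\le\log\frac32$.

Suppose that equality holds and $u,u'$ are uniform. Equality in \eqref{eq:psi1} gives $a_{ij}=\frac14$ for all $i,j$; then $w$ is constant and $p$ is uniform, so every $\sigma$ has positive weight. Equality in \eqref{eq:psi2} means that the law of $R_{ij}$ given $\sigma$ is the same for all $\sigma$ with $\sigma(i)=j$. Finally $D_\sigma=0$ for all $\sigma$, so $u,u'$ are independent given $\sigma$ whenever $r(\sigma)\le1$.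

Both $R_{1\sigma(1)}$ and $R_{2\sigma(2)}$ contain $u$, so the law of $u$ given $\sigma$ can be written as $\varphi(\sigma(1))$ and as $\psi(\sigma(2))$. Hence $\varphi(j)=\psi(l)$ whenever $j\ne l$, and for any $j,j'$ an index $l\notin\{j,j'\}$ gives $\varphi(j)=\varphi(j')$. So the law of $u$ given $\sigma$ does not depend on $\sigma$, and it is the uniform law. The tuples $R_{\sigma^{-1}(1),1}$ and $R_{\sigma^{-1}(2),2}$ contain $u'$, and the same argument with $\sigma^{-1}$ in place of $\sigma$ shows that $u'$ is uniform given $\sigma$. This gives $b_t(q)=b^*_t$ when $\beta(t)\le1$. For $i,j\in\{1,2\}$, the law of $R_{ij}=(u,u')$ is common to all $\sigma$ with $\sigma(i)=j$. One such $\sigma$ maps the other element of $\{1,2\}$ into $\{3,4\}$ and has $r(\sigma)=1$; for it $u,u'$ are independent and uniform. So the common law is uniform on $[K]^2$, and $b_t(q)=\frac14K^{-2}$.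
\end{proof}

\begin{remark}
The hypothesis on the marginals is needed when $K\ge2$. If $\sigma$ is uniform and $u=u'=1$ always, then $\Psi=\log24-2\log4=\log\frac32$, while $b_t(q)\in\{0,\frac14\}$ for all $t$. In the application the marginals are nearly uniform by \eqref{eq:labels}.
\end{remark}

\subsection{Refined overlaps are typical}

For $\delta>0$ let $Y_{K,\delta}(F)$ be the number of pairs $(\theta,\theta')\in\Theta(F)^2$ with $\max_t|b_t-b_t^*|>\delta$.

\begin{lemma}\label{lem:refined}
For fixed $K$ and $\delta>0$ there are constants $C$ and $\gamma<\frac32$ such that $\sum_FY_{K,\delta}(F)\le m^C(m/\mathrm e)^{2m}\gamma^m$ for all large even $m$.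
\end{lemma}

\begin{proof}
We count triples $(F,\theta,\theta')$. Call a vertex \emph{regular} if its two edges of $\theta$-colors $1,2$ have the same segment under $\theta$, and its two edges of $\theta'$-colors $1,2$ have the same segment under $\theta'$. Around the cycle $e_1,\dots,e_m$ the segment changes at most $K$ times, so the number $m'$ of regular vertices satisfies $m-2K\le m'\le m$. A regular vertex has a state in $\Omega$. For an irregular vertex record $\sigma$ and the four segments, which gives at most $24K^4$ possibilities. These data determine, for each type $t$, the set of vertices incident with an edge of type $t$. A vertex has at most one such edge, because the colorings are proper; so this set has $s_t=b_tm$ elements and the edges of type $t$ form a perfect matching of it. The matchings determine $F$ and both colorings, and then each enumeration has at most $m$ choices.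

Let $q$ be the empirical distribution of the states of the regular vertices. Then $s'_t=m'b_t(q)$ is the number of regular vertices incident with an edge of type $t$, so $s'_t\le s_t\le s'_t+2K$ and $\sum_ts'_t=4m'$. There are $m^{O(1)}$ choices for the irregular vertices, their data and $q$, and by (E4) at most $\mathrm e^{m'\operatorname{Ent}(q)}$ ways to assign the states. The function $g(s)=\frac s2\log\frac s{\mathrm e}$ is continuous on $[0,m]$ with $g'(s)=\frac12\log s\le\frac12\log m$, so $g(s_t)\le g(s'_t)+K\log m$. There are $(2K+2)^2$ types, and \eqref{eq:stirling} bounds the number of choices of the matchings by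
\[
\prod_t(s_t-1)!!\le m^{O(1)}\prod_t\Bigl(\frac{m'b_t(q)}{\mathrm e}\Bigr)^{m'b_t(q)/2}=m^{O(1)}\Bigl(\frac{m'}{\mathrm e}\Bigr)^{2m'}\exp\Bigl(\frac{m'}2\sum_tb_t(q)\log b_t(q)\Bigr).
\]
Since $(m'/\mathrm e)^{2m'}\le(m/\mathrm e)^{2m}$, the number of triples is at most $m^{O(1)}(m/\mathrm e)^{2m}\max\mathrm e^{m'\Psi(q)}$, the maximum being over the pairs $(m',q)$ that arise from triples with $\max_t|b_t-b^*_t|>\delta$.

Such $q$ are constrained in two ways. First, $b_t-b_t(q)=s_t/m-s'_t/m'\le(s_t-s'_t)/m\le2K/m$ and $b_t(q)-b_t\le s'_t(1/m'-1/m)\le2K/m$, so $\max_t|b_t(q)-b^*_t|\ge\delta/2$ for large $m$. Second, the regular vertices whose state has $u=u_0$ are the regular ends of the edges with $\theta$-label $(1,u_0)$; by \eqref{eq:labels} there are $m/K+O(1)$ of them. The same count for $\theta'$ applies to $u'$, so both marginals are uniform up to $O(1/m)$.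

Let $Q_h$ be the compact set of distributions $q$ with $\max_t|b_t(q)-b_t^*|\ge\delta/2$ and both marginals within $1/h$ of uniform. There are $h$ and $\kappa>0$ with $\Psi\le\log\frac32-2\kappa$ on $Q_h$. Otherwise there would be $q_h\in Q_h$ with $\Psi(q_h)\to\log\frac32$, and by continuity a limit point $q$ would have uniform marginals, $\Psi(q)=\log\frac32$ and $b(q)\ne b^*$, contradicting Lemma~\ref{lem:entropy}. For large $m$ all $q$ that arise lie in $Q_h$ and $m'\ge m/2$, so $m'\Psi(q)\le m\log\frac32-\kappa m$. Take $\gamma=\frac32\mathrm e^{-\kappa}$.
\end{proof}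

\begin{proof}[Proof of Theorem~\ref{thm:lengths}]
By symmetry take $v=2n+1$. Fix an integer $K\ge8/\varepsilon$. For $g\in[K]$ let $p_g(e,f)$ be the fraction of $\theta\in\Theta(F)$ under which $e$ has label $(1,1)$ and $f$ has label $(2,g)$. We first show that for a uniform $(F,e,f)\in T$, a.a.s.\ $X>0$ and $p_g(e,f)>0$ for all $g\in[K]$.

Fix $\delta,\eta>0$. By Lemmas~\ref{lem:refined} and~\ref{lem:negligible}, a.a.s.\ $X>0$ and $Y_{K,\delta}\le\eta X^2\le\eta|\Theta(F)|^2$. For such $F$ apply Lemma~\ref{lem:avg} with $P_\theta$ and $Q_\theta$ the sets of edges with labels $(1,1)$ and $(2,g)$, and $\mu=\frac1{16K^2}$. By \eqref{eq:labels}, $\operatorname{avg}p_g\ge(\frac m{2K}-1)^2/(2m)^2\ge\mu-\frac1m$. Let $t=((1,1),(1,1))$ and $t'=((2,g),(2,g))$, so that $b^*_t=b^*_{t'}=\frac1{4K^2}$. All $b_t$ are at most $1$, hence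
\[
\operatorname{avg}p_g^2=\frac{E[b_tb_{t'}]}{16}\le\frac{(\frac1{4K^2}+\delta)^2+\eta}{16}\le\mu^2+\frac{\delta+\delta^2+\eta}{16}.
\]
With $\xi=\frac1m+(\delta+\delta^2+\eta)/16$, the fraction of disjoint pairs with $p_g=0$ for some $g$ is at most $24K\xi/\mu^2$ for $m\ge7$. Letting $m\to\infty$ and then $\delta,\eta\to0$ proves the claim.

Now let $(F,e,f)$ have $p_g(e,f)>0$ for all $g$, and let $\lambda\in[0,1]$. Put $g=\min(\lfloor\lambda K\rfloor+1,K)$, so that $|(g-1)/K-\lambda|\le1/K$. Some $\theta$ has $e=e_i$ with $i$ odd and $0<i\le m/K$, and $f=e_j$ with $j$ even and $(g-1)m/K<j\le gm/K$. Then $|(j-i)-(g-1)m/K|<m/K$, and the same holds for $|j-i|$ in place of $j-i$: for $g\ge2$ we have $j>i$, and for $g=1$ the two statements coincide. By Lemma~\ref{lem:cut}, $\tau(F,e,f)$ decomposes into a $C_{2n}$ missing $v$ and even cycles of lengths $\ell=|j-i|+1$ and $2n+2-\ell$, and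
\[
|\ell-2\lambda n|\le1+\frac mK+\frac mK=1+\frac{4n}K\le\varepsilon n\qquad\text{for }n\ge2/\varepsilon .
\]
Lemma~\ref{lem:transfer} carries the property over to $G$.

Let $\delta_n\to0$ be the probability that the property fails for a given vertex; by symmetry it is the same for all vertices. The expected number of vertices for which it fails is $(2n+1)\delta_n$, and by Markov's inequality this number exceeds $(2n+1)\sqrt{\delta_n}$ with probability at most $\sqrt{\delta_n}$.
\end{proof}

\section{The number of decompositions}\label{sec:number}

\begin{proof}[Proof of Theorem~\ref{thm:number}]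
\emph{Lower bound.} This is where the constant $\frac1{32}$ in Proposition~\ref{prop:p} is used. By that proposition and Lemmas~\ref{lem:X} and~\ref{lem:first}, for a uniform $(F,e,f)\in T$ a.a.s.\ at least
\[
\frac X{32}\ge\frac{E[X]}{32m}\ge\frac{(3/2)^m}{288\,m^5}
\]
colorings $c\in\mathcal X(F)$ have $c(e)=1$ and $c(f)=2$. Each gives a decomposition of $\tau(F,e,f)$ by Lemma~\ref{lem:cut}, in which $M_3\cup M_4$ is the only cycle avoiding $v$. So the decomposition of $\tau(F,e,f)$ determines $M_3\cup M_4$, hence the unordered decomposition of $F$ into two Hamilton cycles, and the latter comes from $8$ colorings. Thus $\tau(F,e,f)$ a.a.s.\ has at least $(3/2)^{2n}/(8\cdot288\,m^5)$ decompositions, and Lemma~\ref{lem:transfer} gives the same for $G$.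

\emph{Upper bound.} Let $M=2n+1$ and count pairs consisting of $G\in\mathcal G_M$ and a decomposition, using the shape described in Section~\ref{sec:intro}. There are $M$ choices for the missed vertex and at most $(2n)!$ for the cycle $C_{2n}$. The two cycles through the missed vertex are obtained by listing the other $2n$ vertices in some order and cutting the list in two, in at most $(2n)!\cdot2n$ ways. The three cycles determine $G$. By \eqref{eq:stirling} the number of pairs is at most $M^2(M!)^2\le9M^3(M/\mathrm e)^{2M}$. Here a lower bound for $|\mathcal G_M|$ is needed: (F4) and \eqref{eq:stirling} give $|\mathcal G_M|\ge\mathrm e^{-4}(4M/\mathrm e)^{2M}/24^M$ for large $M$. The expected number of decompositions is therefore at most $9\mathrm e^4M^3(3/2)^M$, and by Markov's inequality the number exceeds $M$ times this bound with probability at most $1/M$.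
\end{proof}

\section{Higher even degrees}\label{sec:degrees}

For odd $m$ and $d=4k$ we view the graph as a union of $k$ random $4$-regular graphs, by (F5), and decompose each by Theorem~\ref{thm:main}. The union is conditioned on edge-disjointness, so we must know that this event is not rare.

\begin{lemma}\label{lem:disjoint}
Fix $r\ge1$. Let $\Gamma$ be an $r$-regular graph and $G$ a $4$-regular graph on $[m]$, let $\pi$ be a uniform permutation of $[m]$, and let $Z$ be the number of common edges of $\Gamma$ and $\pi(G)$. Then $P(Z=0)\to\mathrm e^{-2r}$ as $m\to\infty$, uniformly in $\Gamma$ and $G$.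
\end{lemma}

\begin{proof}
Fix $s\ge1$; all implied constants depend only on $r$ and $s$. The moment $s!\,E\binom Zs$ is the sum, over ordered $s$-tuples of distinct edges of $\Gamma$, of the probability that all of them lie in $\pi(G)$. Consider tuples whose edges span $J$ vertices in $\nu$ components. There are $O(m^\nu)$ of them: choose one vertex in each component, after which every edge of the tuple is among the boundedly many edges of $\Gamma$ within distance $s$ of a chosen vertex. A tuple lies in $\pi(G)$ exactly when $\pi^{-1}$ maps its edges to edges of $G$. The restriction of $\pi^{-1}$ to the $J$ vertices is uniform among $m(m-1)\cdots(m-J+1)$ injections, and at most $m^\nu4^{J-\nu}$ of them map edges to edges, as one sees by following a spanning tree of each component. These tuples thus contribute $O(m^{2\nu-J})$. Every component has at least two vertices, so $J\ge2\nu$, with equality only if the tuple is a matching; the other tuples contribute $O(1/m)$.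

An edge meets fewer than $2r$ edges of $\Gamma$, so $\Gamma$ has $(1+O(1/m))(rm/2)^s$ ordered $s$-tuples of disjoint edges, and for the same reason $G$ has $(1+O(1/m))(2m)^s$. An injection that maps a matching of $\Gamma$ into $G$ is given by such a tuple in $G$ and one of $2^s$ orientations. Hence
\[
s!\,E\binom Zs=\bigl(1+O(\tfrac1m)\bigr)\frac{(rm/2)^s(2m)^s2^s}{m^{2s}}+O(\tfrac1m)=(2r)^s+O(\tfrac1m).
\]
For integers $z\ge1$ we have $\sum_{s=0}^h(-1)^s\binom zs=(-1)^h\binom{z-1}h$ and $\binom{z-1}h\le\binom z{h+1}$, while for $z=0$ the sum is $1$. So $\bigl|P(Z=0)-\sum_{s=0}^h(-1)^sE\binom Zs\bigr|\le E\binom Z{h+1}$. Let $m\to\infty$ and then $h\to\infty$.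
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degrees}]
The number of edges is $dm/2$, and if it is odd there is no partition into even cycles. If $m$ is even, then by (F5) the graph a.a.s.\ decomposes into $d/2$ Hamilton cycles, which are even. If $m=2n+1$ is odd and $dm/2$ is even, then $d/2$ is even, so $d=4k$. The case $k=1$ is Theorem~\ref{thm:main}; let $k\ge2$.

Let $G_1,\dots,G_k\in\mathcal G_m$ be independent and uniform, and let $D_j$ be the event that $G_1,\dots,G_j$ are pairwise edge-disjoint. On $D_{j-1}$ the union $\Gamma=G_1\cup\dots\cup G_{j-1}$ is $4(j-1)$-regular. The graph $G_j$ has the same law as $\pi(G_j)$ for an independent uniform permutation $\pi$. Conditioning on $\Gamma$ and $G_j$ and using the uniformity in Lemma~\ref{lem:disjoint}, we get $P(D_j\mid D_{j-1})\to\mathrm e^{-8(j-1)}$, so $P(D_k)\to\prod_{j=2}^k\mathrm e^{-8(j-1)}>0$.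

By Theorem~\ref{thm:main}, the probability that some $G_i$ has no decomposition into $C_{2n}$ and two other even cycles is $o(1)$, and conditionally on $D_k$ it is at most $o(1)/P(D_k)=o(1)$. When all $G_i$ decompose and are edge-disjoint, their union has an even cycle decomposition with $3k$ cycles, $k$ of them of length $2n$. So this property holds a.a.s.\ in $\mathcal G_{m,4}\oplus\dots\oplus\mathcal G_{m,4}$, and by (F5) in $\mathcal G_{m,4k}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BC} Bender and Canfield, 1978.

\bibitem{Bol} Bollob\'as, 1980.

\bibitem{ECD} \emph{Even cycle decompositions of 4-regular graphs and line graphs}, \texttt{https://core.ac.uk/download/pdf/82235169.pdf}.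

\bibitem{KW} J. H. Kim, N. C. Wormald, \emph{Random matchings which induce Hamilton cycles, and hamiltonian decompositions of random regular graphs}, J. Combin. Theory Ser. B 81 (2001) 20--44.

\bibitem{Ore} Ore, 1963.

\bibitem{W81} Wormald, 1981.

\bibitem{W99} N. C. Wormald, \emph{Models of random regular graphs}, survey, 1999.

\end{thebibliography}
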